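
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{The Payne--P\'olya--Weinberger comparison fails on the whole sphere}


\begin{abstract}
For domains $\Omega$ in $\mathbb R^n$, or in a hemisphere of $\mathbb S^n$, the second Dirichlet eigenvalue is at most that of the geodesic ball $S_1$ with the same first eigenvalue. We show that on the whole sphere $\mathbb S^n$ this is false for every $n\ge 2$ and every sufficiently small value of $\lambda_1$. The counterexamples are spheres with many tiny holes. Such holes act on the spectrum like a potential, and a constant potential raises $\lambda_1$ and $\lambda_2$ by the same amount, whereas the single hole left by a large ball hardly raises $\lambda_2$ at all. We also determine the size of the failure. If $\Lambda(\lambda)$ is the supremum of $\lambda_2(\Omega)$ over domains with $\lambda_1(\Omega)=\lambda$, then $\Lambda(\lambda)=n+\lambda+O(\lambda^2)$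 as $\lambda\to0$, while $\lambda_2(S_1)=n+o(\lambda)$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Let $\mathbb S^n$, $n\ge2$, be the round unit sphere. We call $\Omega\subset\mathbb S^n$ \emph{admissible} if it is nonempty, open and connected and $\mathbb S^n\setminus\overline\Omega\neq\emptyset$. The eigenvalues of the Dirichlet Laplacian (Laplace--Beltrami operator) on $\Omega$ are written
\[
0<\lambda_1(\Omega)<\lambda_2(\Omega)\le\lambda_3(\Omega)\le\cdots .
\]

For domains in $\mathbb R^n$ the Payne--P\'olya--Weinberger inequality, proved by Ashbaugh and Benguria, says that a ball has the largest $\lambda_2$ among all domains with the same $\lambda_1$: if $\Omega\subset\mathbb R^n$ is open, bounded and connected and $S_1$ is a ball with $\lambda_1(S_1)=\lambda_1(\Omega)$, then $\lambda_2(\Omega)\le\lambda_2(S_1)$. Ashbaugh and Benguria also showed that the same statement holds for $\Omega$ contained in a hemisphere of $\mathbb S^n$, with geodesic balls $S_1\subset\mathbb S^n$. On $\mathbb S^n$ there is, for every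 $\lambda>0$, exactly one geodesic ball up to rotation, denoted $S_1(\lambda)$, with $\lambda_1(S_1(\lambda))=\lambda$ (Lemma~\ref{lem:balls}). So the comparison makes sense without the hemisphere. The following question is taken from \cite{Ben}: \emph{is}
\begin{equation}\label{eq:PPW}
\lambda_2(\Omega)\le\lambda_2(S_1),\qquad \lambda_1(S_1)=\lambda_1(\Omega),
\end{equation}
\emph{true for every admissible $\Omega\subset\mathbb S^n$, whether or not it lies in a hemisphere?}

\subsection{One hole against many}\label{ss:heur}

The theorems in Euclidean space and in the hemisphere suggest that the answer is yes. A short heuristic computation suggests the opposite when $\lambda_1$ is small.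

A ball with small $\lambda_1$ is the sphere with one tiny cap removed, and a removed cap resembles a large potential concentrated on it. So consider, more generally, $-\Delta+tq$ on $\mathbb S^n$ with $q\ge0$ smooth and $\int q=1$ for the normalized measure, and let $t\downarrow0$. The eigenvalues of $-\Delta$ are $0$, with the constants as eigenfunctions, then $n$, with the coordinate functions $x_1,\dots,x_{n+1}$, and then numbers $\ge 2(n+1)$. The functions $\sqrt{n+1}\,x_i$ are orthonormal. First-order perturbation theory therefore gives the lowest eigenvalue $t+O(t^2)$, and next the eigenvalues $n+tm_j+O(t^2)$, where $0\le m_1\le\dots\le m_{n+1}$ are the eigenvalues of the positive semidefinite matrix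
\[
M=(n+1)\int q\,xx^{T},\qquad \operatorname{tr}M=(n+1)\int q|x|^2=n+1 .
\]
Thus, to first order, $\lambda_1$ rises by $t$ and $\lambda_2$ by $tm_1$, and $m_1\le1$ because the average of the $m_j$ is $1$.
\begin{itemize}
\item If $q$ concentrates at a point $p$, then $M\to(n+1)pp^{T}$ and $m_1\to0$. The linear functions that vanish at $p$ do not notice the perturbation. This is the situation of the ball. No distribution of $q$ is worse: in the limit, $\lambda_2$ does not rise at first order.
\item If $q\equiv1$, then $M=I$ and $m_1=1$. The perturbation is a shift, and both $\lambda_1$ and $\lambda_2$ rise by exactly $t$.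
\end{itemize}
So if one can imitate a constant potential $V\equiv\lambda$ by removing sets from the sphere, one obtains a domain with $\lambda_1=\lambda$ and $\lambda_2$ near $n+\lambda$, whereas the ball has $\lambda_2=n+o(\lambda)$. The imitation works: one removes many tiny balls, spread evenly, with radii tuned to their spacing.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $n\ge2$.
\begin{enumerate}
\item[(i)] If $\lambda>0$ satisfies $\lambda_2(S_1(\lambda))<\lambda+n$, then there is an admissible $\Omega$, the sphere minus finitely many disjoint closed geodesic balls, with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda_2(S_1(\lambda))$.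
\item[(ii)] There is $\lambda_0(n)>0$ with $\lambda_2(S_1(\lambda))<\lambda+n$ for all $\lambda\in(0,\lambda_0(n))$. More precisely, as $\lambda\to0$,
\[
n\le\lambda_2(S_1(\lambda))\le n+C\lambda^{n/(n-2)}\ \ (n\ge3),\qquad
2\le\lambda_2(S_1(\lambda))\le2+Ce^{-c/\lambda}\ \ (n=2),
\]
with constants $C,c>0$ depending only on $n$.
\end{enumerate}
Hence \eqref{eq:PPW} fails for every $n\ge2$ and every sufficiently small value of $\lambda_1$.
\end{theorem}

To measure the failure, put
\[
\Lambda(\lambda)=\sup\{\lambda_2(\Omega):\ \Omega\text{ admissible},\ \lambda_1(\Omega)=\lambda\}.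
\]

\begin{theorem}\label{thm:quant}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] $\Lambda(\lambda)>n+\lambda$ for every $\lambda>0$. In particular \eqref{eq:PPW} fails for some $\Omega$ with $\lambda_1(\Omega)=\lambda$ whenever $\lambda_2(S_1(\lambda))\le\lambda+n$.
\item[(b)] For $0<\lambda\le n/8$ we have $\Lambda(\lambda)\le n+\lambda+\frac{15}{n}\lambda^2$. As $\lambda\to0$,
\[
\Lambda(\lambda)\ge n+\lambda+a_n\lambda^2-O(\lambda^3),\qquad a_n=\frac{4n+6}{n(n+1)(n+2)(n+3)} .
\]
Hence $\Lambda(\lambda)-\lambda_2(S_1(\lambda))=\lambda(1+o(1))$ as $\lambda\to0$.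
\item[(c)] If $\Omega=-\Omega$ is admissible, then $\lambda_2(\Omega)-\lambda_1(\Omega)<n$. The constant $n$ is sharp for every prescribed value $\lambda_1(\Omega)=\lambda>0$.
\end{enumerate}
\end{theorem}

By (c), the gap $n$ of the round sphere is the optimal bound for the gap of centrally symmetric domains. By (a), one can exceed it without symmetry. The extra $a_n\lambda^2$ comes from a slightly \emph{tilted} potential, a second-order effect that the computation in Section~\ref{ss:heur} does not see.

There is no conflict with the hemisphere theorem: the domains we construct are spheres with small disjoint holes, and they do not lie in a hemisphere. The hypothesis of Theorem~\ref{thm:main}(i) is also a real restriction. The hemisphere $\{x_{n+1}>0\}$ has $\lambda_1=n$ (eigenfunction $x_{n+1}$) and $\lambda_2=2(n+1)$ (eigenfunctions $x_ix_{n+1}$), so its gap is $n+2$ and the hypothesis does not hold at $\lambda=n$. The exact set of $\lambda$ for which \eqref{eq:PPW} fails is not determined here. It contains every $\lambda$ with $\lambda_2(S_1(\lambda))\le\lambda+n$,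 and in particular the interval $(0,\lambda_0(n))$.

Section~\ref{sec:prelim} collects tools, and Section~\ref{sec:balls} treats balls. Section~\ref{sec:hole} shows in which sense a hole acts like a potential on a small ball around it, and Section~\ref{sec:perf} assembles many holes into a domain that imitates $-\Delta+V$. Theorem~\ref{thm:main} follows in Section~\ref{sec:proof1}, and Theorem~\ref{thm:quant} in Section~\ref{sec:proof2}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions and standard facts}

All integrals over $\mathbb S^n$ and its subsets are with respect to the \emph{normalized} measure, $|E|$ is the normalized measure of $E$, and $\|\cdot\|$ is the norm of $L^2(\mathbb S^n)$. The distance on $\mathbb S^n$ is $d$, $B(p,s)$ is the open geodesic ball, and $B_\Theta$ denotes any ball of radius $\Theta\in(0,\pi)$. In polar coordinates $(\theta,\omega)\in(0,\pi)\times\mathbb S^{n-1}$ about a point, the measure is $\gamma_n\sin^{n-1}\theta\,d\theta\,d\omega$, with $d\omega$ normalized and $\gamma_n=1/\int_0^\pi\sin^{n-1}$, and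 for a function $g$
\[
|\nabla g|^2=(\partial_\theta g)^2+\sin^{-2}\theta\,|\nabla_\omega g|^2 .
\]

\emph{Spherical harmonics.} The eigenvalues of $-\Delta$ on $\mathbb S^n$ are $k(k+n-1)$, $k\ge0$. The eigenspace is the space of restrictions of harmonic homogeneous polynomials of degree $k$. We use $k=0,1,2$, with eigenvalues $0$, $n$, $2(n+1)$. Moreover
\begin{equation}\label{eq:coords}
-\Delta x_i=nx_i,\qquad \sum_i x_i^2=1,\qquad \sum_i|\nabla x_i|^2=n .
\end{equation}
The last identity holds because $\nabla x_i$ is the tangential projection of the $i$-th basis vector, so the sum is the trace of that projection.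

\emph{Variational facts.} $H^1_0(\Omega)$ is the closure of $C_c^\infty(\Omega)$ in $H^1(\mathbb S^n)$, so its elements are extended by $0$. Since $H^1(\mathbb S^n)$ embeds compactly in $L^2$, the spectrum is discrete and
\begin{equation}\label{eq:minmax}
\lambda_k(\Omega)=\min_{\substack{E\subset H^1_0(\Omega)\\ \dim E=k}}\ \max_{0\ne\varphi\in E}\frac{\int|\nabla\varphi|^2}{\int\varphi^2}.
\end{equation}
For $V\in C^\infty(\mathbb S^n)$ the eigenvalues $\lambda_k(V)$ of $-\Delta+V$ on $\mathbb S^n$ satisfy the same formula with $H^1(\mathbb S^n)$ in place of $H_0^1(\Omega)$ and the numerator $\int(|\nabla\varphi|^2+V\varphi^2)$. By \eqref{eq:minmax}, $\lambda_k$ does not increase when $\Omega$ is enlarged, and since the second eigenvalue of $-\Delta$ on $\mathbb S^n$ is $n$,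
\begin{equation}\label{eq:l2n}
\lambda_2(\Omega)\ge n\qquad\text{for every nonempty open }\Omega\subset\mathbb S^n .
\end{equation}
If $\Omega$ is admissible, $\lambda_1(\Omega)$ is simple and its eigenfunction $u$, the \emph{ground state}, can be taken positive in $\Omega$. Here connectedness is used. An eigenfunction for any other eigenvalue is orthogonal to $u$ and so changes sign. Hence a nonnegative eigenfunction is a ground state. Also $\lambda_1(\Omega)>0$: otherwise $u$ would be a constant on $\mathbb S^n$ vanishing on the nonempty open set $\mathbb S^n\setminus\overline\Omega$. Finally, $\lambda_2(\Omega)$ is the minimum of the Rayleigh quotient over nonzero $\varphi\in H_0^1(\Omega)$ with $\varphi\perp u$, and every minimizer is an eigenfunction.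

\emph{Lipschitz test functions.} A Lipschitz function $g$ on $\mathbb S^n$ that vanishes off $\Omega$ belongs to $H^1_0(\Omega)$. Indeed $(g^\pm-\delta)_+$ is Lipschitz with compact support in $\Omega$, hence in $H^1_0(\Omega)$ by mollification, and it tends to $g^\pm$ in $H^1$ as $\delta\to0$.

\subsection{Radial functions}

\begin{lemma}\label{lem:poincare}
Let $0<\Theta<\pi$ and let $z$ be Lipschitz on $[0,\Theta]$ with $z(\Theta)=0$. Then
\[
\int_0^\Theta z^2\sin^{n-1}\theta\,d\theta\le K(\Theta)\int_0^\Theta z'^2\sin^{n-1}\theta\,d\theta,\qquad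
K(\Theta)=\int_0^\Theta\sin^{1-n}s\Big(\int_0^s\sin^{n-1}\Big)ds .
\]
If $\Theta\le\pi/2$, then $K(\Theta)\le\Theta^2/2$.
\end{lemma}

\begin{proof}
By Cauchy--Schwarz, $z(\theta)^2\le\int_\theta^\Theta z'^2\sin^{n-1}\cdot\int_\theta^\Theta\sin^{1-n}$ for $0<\theta\le\Theta$. Enlarge the first integral to $[0,\Theta]$, multiply by $\sin^{n-1}\theta$, integrate, and exchange the order of integration in $\int_0^\Theta\sin^{n-1}\theta\int_\theta^\Theta\sin^{1-n}s\,ds\,d\theta=K(\Theta)$. For $s\le\pi/2$ the sine increases on $[0,s]$, so $\int_0^s\sin^{n-1}\le s\sin^{n-1}s$. This gives the last claim.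
\end{proof}

The next lemma produces both the balls $S_1(\lambda)$ and the holes. Its mechanism is the divergence of $\int_0t^{1-n}dt$, which is where $n\ge2$ enters.

\begin{lemma}\label{lem:ode}
Write $\sigma(s)=\sin^{n-1}s$.
\begin{enumerate}
\item[(a)] For each $\lambda>0$ the solution on $[0,\pi)$ of $(\sigma y')'=-\lambda\sigma y$, $y(0)=1$, $y'(0)=0$ has a zero in $(0,\pi)$.
\item[(b)] Let $0<r<\pi$. For each $\mu>0$ the solution on $(0,r]$ of $(\sigma y')'=-\mu\sigma y$, $y(r)=1$, $y'(r)=0$ has a zero in $(0,r)$. If $\varepsilon(\mu,r)$ is its largest zero, then $y'>0$ on $[\varepsilon(\mu,r),r)$. The number $\varepsilon(\mu,r)$ is strictly increasing in $\mu$.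
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The problem is equivalent to $y(s)=1-\lambda\int_0^s\sigma(t)^{-1}\int_0^t\sigma y\,d\tau\,dt$. As $\sigma(t)^{-1}\int_0^t\sigma\le t$ for $t\le\pi/2$, the right side is a contraction on a short interval $[0,s_0]$, and the linear equation continues the solution to $[0,\pi)$. Suppose $y>0$ on $[0,\pi)$. For $s\ge\pi/2$,
\[
-y'(s)=\lambda\,\sigma(s)^{-1}\int_0^s\sigma y\ge\frac{c}{\sigma(s)},\qquad c=\lambda\int_0^{\pi/2}\sigma y>0 .
\]
Since $\int_{\pi/2}^{\pi}\sin^{1-n}=\infty$, $y$ tends to $-\infty$ at $\pi$, a contradiction.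

(b) The solution exists on $(0,r]$ since the equation is linear and regular there, and
\begin{equation}\label{eq:yprime}
y'(s)=\mu\,\sigma(s)^{-1}\int_s^r\sigma y .
\end{equation}
Suppose $y>0$ on $(0,r]$. Then for $s\le r/2$ we get $y'(s)\ge c/\sigma(s)\ge c\,s^{1-n}$ with $c=\mu\int_{r/2}^r\sigma y>0$, so $y(s)\le y(r/2)-c\int_s^{r/2}t^{1-n}dt\to-\infty$ as $s\to0$, a contradiction. Hence there is a zero, and as $y(r)=1$ there is a largest one. As $y>0$ on $(\varepsilon(\mu,r),r]$, \eqref{eq:yprime} gives $y'>0$ on $[\varepsilon(\mu,r),r)$.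

Let $\mu_-<\mu_+$, with solutions $y_\pm$ and largest zeros $\varepsilon_\pm$, and suppose $\varepsilon_-\ge\varepsilon_+$. The function $W=\sigma(y_-'y_+-y_-y_+')$ has $W(r)=0$ and $W'=(\mu_+-\mu_-)\sigma\,y_-y_+>0$ on $(\varepsilon_-,r]$, so $W(\varepsilon_-)<0$. But $W=\sigma\,y_-'y_+\ge0$ at $\varepsilon_-$. This contradiction proves $\varepsilon_-<\varepsilon_+$.
\end{proof}

\section{Balls with small first eigenvalue}\label{sec:balls}

\begin{lemma}\label{lem:balls}
For each $\lambda>0$ there is exactly one $\Theta=\Theta(\lambda)\in(0,\pi)$ with $\lambda_1(B_\Theta)=\lambda$. It is strictly decreasing in $\lambda$. The ground state is radial, and $1/\lambda\le K(\Theta(\lambda))$.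
\end{lemma}

\begin{proof}
Let $y$ be as in Lemma~\ref{lem:ode}(a), with first zero $\Theta$, and let $g=y(\theta)$ on $B_\Theta$ and $g=0$ elsewhere. Since $y'$ is bounded on $[0,\Theta]$, $g$ is Lipschitz, so $g\in H^1_0(B_\Theta)$. For $\varphi\in C_c^\infty(B_\Theta)$, integrate $\nabla g\cdot\nabla\varphi$ by parts outside a ball of radius $\rho$ about the center. The boundary term is $O(|y'(\rho)|\sin^{n-1}\rho)\to0$ as $\rho\to0$, and we get $\int\nabla g\cdot\nabla\varphi=\lambda\int g\varphi$. So $g$ is an eigenfunction that is positive in $B_\Theta$, hence the ground state, and $\lambda_1(B_\Theta)=\lambda$. Since $\int|\nabla g|^2=\lambda\int g^2$, Lemma~\ref{lem:poincare} applied to $y$ gives $1\le K(\Theta)\lambda$.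

Let $\Theta<\Theta'$ and take concentric balls. Then $\lambda_1(B_{\Theta'})\le\lambda_1(B_\Theta)$. If the two were equal, the ground state of $B_\Theta$ extended by $0$ would minimize the Rayleigh quotient on $B_{\Theta'}$ and so be a ground state of $B_{\Theta'}$ with zeros, contradicting positivity. So $\lambda_1(B_\Theta)$ is strictly decreasing in $\Theta$, which gives uniqueness and strict monotonicity of $\Theta(\lambda)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
The lower bound is \eqref{eq:l2n}. If $\lambda<\lambda_1(B_{3\pi/4})$, then $\Theta=\Theta(\lambda)=\pi-\varepsilon$ with $0<\varepsilon<\pi/4$. We bound $\lambda_2$ from above and $\lambda=\lambda_1$ from below in terms of $\varepsilon$.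

\emph{Upper bound for $\lambda_2(B_\Theta)$.} As suggested by Section~\ref{ss:heur}, we test with a coordinate function vanishing at the center of the removed cap. Let the center of $B_\Theta$ be the point $x_{n+1}=1$, and let $\eta(\theta)$ be $1$ for $\theta\le\pi-2\varepsilon$, $0$ for $\theta\ge\pi-\varepsilon$, and linear in between. Then $\eta x_1\in H_0^1(B_\Theta)$ is odd in $x_1$, hence orthogonal to the radial ground state. Since $|\nabla(\eta x_1)|^2=\nabla x_1\cdot\nabla(\eta^2x_1)+|\nabla\eta|^2x_1^2$ and $-\Delta x_1=nx_1$,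
\[
\lambda_2(B_\Theta)\le n+\frac{\int|\nabla\eta|^2x_1^2}{\int\eta^2x_1^2} .
\]
Where $\nabla\eta\ne0$ we have $|\nabla\eta|=1/\varepsilon$ and $|x_1|\le\sin\theta\le2\varepsilon$. This region has measure at most $\gamma_n\,\varepsilon(2\varepsilon)^{n-1}$. So the numerator is at most $4\gamma_n2^{n-1}\varepsilon^n$. Since $\eta=1$ on the hemisphere $\theta<\pi/2$ and $\int x_1^2=\frac1{n+1}$, the denominator is at least $\frac1{2(n+1)}$. Hence $\lambda_2(B_\Theta)\le n+C_1\varepsilon^n$.

\emph{Lower bound for $\lambda$.} Lemma~\ref{lem:balls} gives $1/\lambda\le K(\pi-\varepsilon)$. In $K$, the part $s\le\pi/2$ contributes at most $\pi^2/8$ by Lemma~\ref{lem:poincare}. In the rest we use $\int_0^s\sin^{n-1}\le\pi$, substitute $t=\pi-s$ and use $\sin t\ge2t/\pi$ on $[0,\pi/2]$: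
\[
\frac1\lambda\le\frac{\pi^2}8+\pi\int_\varepsilon^{\pi/2}\sin^{1-n}t\,dt\le\frac{\pi^2}8+\pi\Big(\frac\pi2\Big)^{n-1}\int_\varepsilon^{\pi/2}t^{1-n}dt .
\]
For $n\ge3$ this gives $\lambda\ge c\,\varepsilon^{n-2}$, so $\varepsilon^n\le C\lambda^{n/(n-2)}$. For $n=2$ it gives $1/\lambda\le C+C'\log(1/\varepsilon)$, so $\varepsilon^2\le Ce^{-c/\lambda}$ with new constants. Combined with $\lambda_2(B_\Theta)\le n+C_1\varepsilon^n$, these are the stated estimates. Both errors are $o(\lambda)$, so $\lambda_2(S_1(\lambda))<n+\lambda$ for all small $\lambda$.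
\end{proof}

\section{A hole is a potential}\label{sec:hole}

\subsection{One hole}

We want to cut a small hole out of the sphere and describe its effect on smooth functions $f$. Since $f$ does not vanish on the hole, it must be multiplied by a cut-off $w$ that does. The question is which $w$ to take. Fix a ball $B=B(p,r)$ and $\mu>0$, let $y$ and $\varepsilon=\varepsilon(\mu,r)$ be as in Lemma~\ref{lem:ode}(b), remove the closed ball $\overline{B(p,\varepsilon)}$, and let $w$ be $0$ on the hole, $y(d(\cdot,p))$ on the annulus $\varepsilon<d(\cdot,p)<r$, and $1$ outside $B$. Because $y(r)=1$ and $y'(r)=0$, the pieces fit together at $\partial B$ without any flux, and off the hole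
\[
-\Delta w=\mu 1_B\,w
\]
in the weak sense. Thus $w$ is a positive solution of $(-\Delta-\mu1_B)w=0$ off the hole. In the energy of a product $wf$, the right-hand side reappears as the potential term $+\mu1_Bw^2f^2$ (see \eqref{eq:energy} below). In this sense a hole of radius $\varepsilon$ acts on $f$ like the potential $\mu1_B$, up to the weight $w^2$. Conversely, \emph{every} strength $\mu>0$ is realized by some hole. This is the content of Lemma~\ref{lem:ode}(b).

\begin{example}
For $n=3$ all this is explicit. With $\kappa^2=1+\mu$, the function $\sin(\kappa(s-\varepsilon))/\sin s$ solves the radial equation and vanishes at $\varepsilon$, and the condition $y'(r)=0$ reads $\kappa\cot(\kappa(r-\varepsilon))=\cot r$. Keep $\mu$ fixed, let $r\to0$ and put $t=r-\varepsilon$. From $x\cot x=1-x^2/3+O(x^4)$,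
\[
\frac1t-\frac1r=\frac{\varepsilon}{rt}=\frac{\kappa^2t-r}{3}+O(r^3).
\]
So $\varepsilon=O(r^3)$, hence $t=r+O(r^3)$, and then $\varepsilon=\frac{\mu}{3}r^3+O(r^5)$. The holes are much smaller than the balls on which they act.
\end{example}

\subsection{Many holes}

Let $0<r<\pi/8$, let $p_1,\dots,p_N$ have pairwise distances at least $2r$, so that the balls $B_i=B(p_i,r)$ are disjoint, and let $\mu_1,\dots,\mu_N>0$. Put $\varepsilon_i=\varepsilon(\mu_i,r)$ and
\[
\Omega=\mathbb S^n\setminus\bigcup_i\overline{B(p_i,\varepsilon_i)},\qquad q=\sum_i\mu_i1_{B_i},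
\]
and let $w$ be $0$ on the holes, $1$ off $\bigcup_iB_i$, and $y_i(d(\cdot,p_i))$ on the annulus $A_i=\{\varepsilon_i<d(\cdot,p_i)<r\}$, where $y_i$ is the solution for $\mu_i$.

\begin{lemma}\label{lem:corr}
The function $w$ is Lipschitz, $0\le w\le1$, and $w\in H_0^1(\Omega)$. Moreover
\begin{align}
\int\nabla w\cdot\nabla\varphi&=\int q\,w\,\varphi &&\text{for all }\varphi\in H_0^1(\Omega),\label{eq:corr}\\
\int|\nabla(wf)|^2&=\int w^2|\nabla f|^2+\int q\,w^2f^2&&\text{for all }f\in C^\infty(\mathbb S^n),\label{eq:energy}\\
\|1-w\|^2&\le\tfrac{r^2}2\|\nabla w\|^2 .\label{eq:small}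
\end{align}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ode}(b), $y_i$ increases from $0$ to $1$ on $[\varepsilon_i,r]$. So $0\le w\le1$. On the sphere, $1-w$ is the sum over $i$ of functions of $d(\cdot,p_i)$ that are Lipschitz and vanish off $B_i$. Hence $w$ is Lipschitz. It vanishes off $\Omega$, so $w\in H_0^1(\Omega)$.

For \eqref{eq:corr} let first $\varphi\in C_c^\infty(\Omega)$ and integrate by parts on each $A_i$. There $-\Delta w=\mu_iw$. The outer boundary term vanishes because $y_i'(r)=0$, and the inner one because $\varphi=0$ near the hole. Off $\bigcup A_i$ both integrands vanish a.e. The general case follows by density.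

For \eqref{eq:energy} take $\varphi=wf^2$ in \eqref{eq:corr} and note $|\nabla(wf)|^2=w^2|\nabla f|^2+\nabla w\cdot\nabla(wf^2)$. For \eqref{eq:small}, $1-w$ vanishes off $\bigcup B_i$, and on each $B_i$ it is a Lipschitz function of the distance to $p_i$ that vanishes at distance $r$. Apply Lemma~\ref{lem:poincare} on each $B_i$ and add.
\end{proof}

Identity \eqref{eq:energy} says that the energy of $wf$ on the perforated sphere is that of $f$ on the full sphere with the potential $q$ added, up to the weight $w^2$. By \eqref{eq:small} this weight becomes harmless as $r\to0$, provided $\|\nabla w\|$ stays bounded.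

\begin{lemma}\label{lem:conn}
For any radii $a_i\in(0,r)$, the set $\mathbb S^n\setminus\bigcup_i\overline{B(p_i,a_i)}$ is admissible.
\end{lemma}

\begin{proof}
It is open, and the complement of its closure is the nonempty set $\bigcup_iB(p_i,a_i)$. Given two of its points $a,b$, choose $s_i\in(a_i,r)$ with $a,b\notin\overline{B(p_i,s_i)}$, and take a path from $a$ to $b$ in $\mathbb S^n$. For $i=1,2,\dots$ in turn, if the path meets $\overline{B(p_i,s_i)}$, replace the portion between the first and the last visit by a path in $\partial B(p_i,s_i)$, which is a sphere of dimension $n-1\ge1$ and so connected. The balls $\overline{B(p_i,s_i)}$ are disjoint, so later replacements do not spoil earlier ones, and the final path avoids all holes.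
\end{proof}

\section{Perforated spheres imitate $-\Delta+V$}\label{sec:perf}

\begin{proposition}\label{prop:perf}
Let $V\in C^\infty(\mathbb S^n)$, $V>0$. For every $\eta>0$ there is an admissible $\Omega$, the complement of finitely many disjoint closed geodesic balls, with $\lambda_1(\Omega)=\lambda_1(V)$ and $\lambda_2(\Omega)>\lambda_2(V)-\eta$. If $V(-x)=V(x)$, one can take $\Omega=-\Omega$.
\end{proposition}

Theorem~\ref{thm:main} needs only constant $V$. Nonconstant $V$ costs nothing extra and is needed for Theorem~\ref{thm:quant}. The positivity of $V$ enters because holes can only add energy: we need all $\mu_i>0$. In outline, we choose the $\mu_i$ so that $q$ approximates $V$ (Section~\ref{ss:constr}), prove convergence of the eigenvalues as $r\to0$ (Section~\ref{ss:conv}), and adjust the radii to make $\lambda_1$ exactly right (Section~\ref{ss:tune}).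

\subsection{The choice of centers and strengths}\label{ss:constr}

Let $0<r<\pi/8$. Choose a finite set $\{p_i\}=\{-p_i\}$ with pairwise distances at least $2r$, maximal among such symmetric sets. Then every point has distance $<2r$ from some $p_i$: if $x$ did not, neither would $-x$, and since $d(x,-x)=\pi$ the pair $\pm x$ could be added. Consider the cells
\[
Q_i=\{x:\ d(x,p_i)<d(x,p_j)\ \text{ for all }j\ne i\}.
\]
Then $B_i=B(p_i,r)\subset Q_i\subset B(p_i,2r)$. The cells are disjoint, and they cover $\mathbb S^n$ up to a null set, since for $i\ne j$ the equality $d(x,p_i)=d(x,p_j)$ holds only on a great subsphere. We give the $i$-th hole the total strength of $V$ on its cell: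
\begin{equation}\label{eq:mui}
\mu_i=\frac1{|B_i|}\int_{Q_i}V,\qquad0<\mu_i\le\|V\|_\infty\frac{|B_{2r}|}{|B_r|}\le2^n\|V\|_\infty .
\end{equation}
The last step is $\int_0^{2r}\sin^{n-1}=2\int_0^r\sin^{n-1}(2s)\,ds$ with $\sin2s\le2\sin s$. Let $\Omega$, $q$, $w$ be as in Section~\ref{sec:hole}. The hole radii depend only on the $\mu_i$ and $r$. If $V$ is even, antipodal centers have antipodal cells and equal $\mu_i$, so antipodal holes have equal radii and $\Omega=-\Omega$.

\subsection{Convergence of the eigenvalues}\label{ss:conv}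

Let $r=r_m\to0$, and write $\Omega_m,w_m,q_m$ for the resulting objects.

\textbf{(A)} \emph{$q_m\rightharpoonup V$ weak-$*$ in $L^\infty$.} Indeed $\|q_m\|_\infty\le2^n\|V\|_\infty$. For $\psi\in C(\mathbb S^n)$, both $\int q_m\psi=\sum_i\mu_i\int_{B_i}\psi$ and $\int V\psi=\sum_i\int_{Q_i}V\psi$ differ from $\sum_i\psi(p_i)\mu_i|B_i|=\sum_i\psi(p_i)\int_{Q_i}V$ by at most $\sup_{d(x,x')\le2r_m}|\psi(x)-\psi(x')|\int V\to0$. Continuous functions are dense in $L^1$.

\textbf{(B)} \emph{$w_m\to1$ strongly in $L^2$ and weakly in $H^1$.} By \eqref{eq:corr} with $\varphi=w_m$, $\int|\nabla w_m|^2=\int q_mw_m^2\le2^n\|V\|_\infty$. Then \eqref{eq:small} gives $\|1-w_m\|\to0$, and boundedness in $H^1$ gives weak convergence.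

The convergence in $H^1$ is not strong: $\int|\nabla w_m|^2=\int q_mw_m^2\to\int V>0$. This energy, which does not disappear in the limit, is the potential.

\begin{lemma}\label{lem:conv}
$\lambda_k(\Omega_m)\to\lambda_k(V)$ for every $k$.
\end{lemma}

\begin{proof}
Write $\mathcal Q(f,g)=\int(\nabla f\cdot\nabla g+Vfg)$ and $\mathcal Q(f)=\mathcal Q(f,f)$.

\emph{Upper bound.} Let $f\in C^\infty(\mathbb S^n)$. Since $0\le w_m\le1$ and $w_m\to1$ in $L^2$, we have $w_m^2\to1$ in $L^1$. With (A), \eqref{eq:energy} gives
\begin{equation}\label{eq:limit}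
\int|\nabla(w_mf)|^2\to\mathcal Q(f),\qquad\int w_m^2f^2\to\int f^2 .
\end{equation}
The same holds for the polarized forms. Let $f_1,\dots,f_k$ be the first $k$ eigenfunctions of $-\Delta+V$, which are smooth, chosen orthonormal. On the span of $w_mf_1,\dots,w_mf_k$ in $H_0^1(\Omega_m)$ the matrices of the two forms tend to $\operatorname{diag}(\lambda_j(V))$ and to the identity. So \eqref{eq:minmax} gives $\limsup\lambda_k(\Omega_m)\le\lambda_k(V)$.

\emph{Lower semicontinuity.} Let $\varphi_m\in H_0^1(\Omega_m)$ with $\varphi_m\rightharpoonup\varphi$ weakly in $H^1(\mathbb S^n)$, hence strongly in $L^2$. We claim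
\begin{equation}\label{eq:lsc}
\liminf\int|\nabla\varphi_m|^2\ge\mathcal Q(\varphi).
\end{equation}
Weak convergence alone would only give $\int|\nabla\varphi|^2$. To recover the term with $V$ we compare $\varphi_m$ with $w_mf$ for smooth $f$:
\[
\int|\nabla\varphi_m|^2\ge2\int\nabla\varphi_m\cdot\nabla(w_mf)-\int|\nabla(w_mf)|^2 .
\]
The last integral tends to $\mathcal Q(f)$ by \eqref{eq:limit}. For the mixed term, write $f\nabla\varphi_m=\nabla(f\varphi_m)-\varphi_m\nabla f$ and use \eqref{eq:corr} with the test function $f\varphi_m\in H^1_0(\Omega_m)$: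
\[
\int\nabla\varphi_m\cdot\nabla(w_mf)=\int w_m\nabla\varphi_m\cdot\nabla f+\int q_mw_mf\varphi_m-\int\varphi_m\nabla f\cdot\nabla w_m .
\]
The first term tends to $\int\nabla\varphi\cdot\nabla f$, since $w_m\nabla f\to\nabla f$ strongly and $\nabla\varphi_m\rightharpoonup\nabla\varphi$ weakly in $L^2$. The second tends to $\int Vf\varphi$, since $w_mf\varphi_m\to f\varphi$ in $L^1$ and (A) holds. The third tends to $0$, since $\varphi_m\nabla f\to\varphi\nabla f$ strongly and $\nabla w_m\rightharpoonup0$ weakly in $L^2$. Hence $\liminf\int|\nabla\varphi_m|^2\ge2\mathcal Q(\varphi,f)-\mathcal Q(f)$ for every smooth $f$. Letting $f\to\varphi$ in $H^1$ yields \eqref{eq:lsc}.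

\emph{Lower bound.} By the upper bound, the first $k$ orthonormal eigenfunctions of $\Omega_m$ are bounded in $H^1$. Pass to a subsequence along which $\lambda_k(\Omega_m)$ tends to its $\liminf$, denoted $\ell$, and these eigenfunctions converge weakly in $H^1$ and strongly in $L^2$. The limits $\phi_1,\dots,\phi_k$ are orthonormal. Applying \eqref{eq:lsc} to the combination of eigenfunctions with fixed coefficients $c_j$, whose energy is at most $\lambda_k(\Omega_m)\sum c_j^2$, we get $\mathcal Q(\sum c_j\phi_j)\le\ell\sum c_j^2$. By min--max, $\lambda_k(V)\le\ell$.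
\end{proof}

\subsection{Exact tuning of the first eigenvalue}\label{ss:tune}

Lemma~\ref{lem:conv} gives $\lambda_1(\Omega_m)$ only approximately equal to $\lambda_1(V)$. To hit the value exactly we bracket it and interpolate.

\begin{proof}[Proof of Proposition~\ref{prop:perf}]
Let $0<\delta<\min(\eta/2,\min V)$. Apply the construction to $V_\pm=V\pm\delta>0$ with the same $r_m$ and $p_i$, obtaining hole radii $\varepsilon_i^\pm$ and domains $\Omega_m^\pm$. By \eqref{eq:mui}, $\mu_i^-<\mu_i^+$, so $\varepsilon_i^-<\varepsilon_i^+$ by Lemma~\ref{lem:ode}(b). By Lemma~\ref{lem:conv}, $\lambda_k(\Omega_m^\pm)\to\lambda_k(V\pm\delta)=\lambda_k(V)\pm\delta$. Fix $m$ so large that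
\[
\lambda_1(\Omega_m^-)<\lambda_1(V)<\lambda_1(\Omega_m^+),\qquad\lambda_2(\Omega_m^-)>\lambda_2(V)-\eta .
\]
For $0\le t\le1$ let $\Omega(t)$ be the domain with hole radii $a_i(t)=(1-t)\varepsilon_i^-+t\varepsilon_i^+<r_m$. It is admissible by Lemma~\ref{lem:conn}, and symmetric if $V$ is even. We have $\Omega(0)=\Omega_m^-$ and $\Omega(1)=\Omega_m^+$.

\emph{$\lambda_1(\Omega(t))$ is continuous in $t$.} Define $\Phi:\Omega(t)\to\Omega(t')$ as the identity off $\bigcup B_i$ and, in polar coordinates $(s,\omega)$ at $p_i$, as $(s,\omega)\mapsto(h_i(s),\omega)$ for $a_i(t)<s\le r_m$, where $h_i$ is the increasing affine bijection $[a_i(t),r_m]\to[a_i(t'),r_m]$. This is a homeomorphism. On the annuli its stretch factors are $h_i'$ in the radial direction and $\sin h_i(s)/\sin s$ in the tangential directions. As $t'\to t$ they lie in $[1-\beta,1+\beta]$ with $\beta\to0$, because $s\ge\varepsilon_i^->0$.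

Let $u\in C_c^\infty(\Omega(t'))$, $u\ne0$, and $v=u\circ\Phi$, extended by $0$. Then $v$ has compact support in $\Omega(t)$. It is continuous, and it is smooth up to the boundary on either side of the finitely many spheres $\partial B_i$. A great circle meets each $\partial B_i$ in at most two points, since $r_m<\pi/2$, so integration along minimizing geodesics shows that $v$ is Lipschitz. Hence $v\in H_0^1(\Omega(t))$. We have $|\nabla v|\le(1+\beta)|\nabla u|\circ\Phi$ a.e., and the volume distortion of $\Phi$ lies in $[(1-\beta)^n,(1+\beta)^n]$, so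
\[
\int|\nabla v|^2\le\frac{(1+\beta)^2}{(1-\beta)^n}\int|\nabla u|^2,\qquad\int v^2\ge(1+\beta)^{-n}\int u^2 .
\]
Thus $\lambda_1(\Omega(t))\le\frac{(1+\beta)^{n+2}}{(1-\beta)^n}\lambda_1(\Omega(t'))$. The stretch factors of $\Phi^{-1}$ are the reciprocals and also tend to $1$ uniformly, so the same argument with $\Phi^{-1}$ gives the reverse estimate. Hence $\lambda_1(\Omega(t'))\to\lambda_1(\Omega(t))$.

By the intermediate value theorem $\lambda_1(\Omega(t))=\lambda_1(V)$ for some $t\in(0,1)$. As $\Omega(t)\subset\Omega_m^-$, domain monotonicity gives $\lambda_2(\Omega(t))\ge\lambda_2(\Omega_m^-)>\lambda_2(V)-\eta$.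
\end{proof}

We record the consequence
\begin{equation}\label{eq:LambdaV}
\Lambda(\lambda)\ge\lambda_2(V)\qquad\text{whenever }V\in C^\infty(\mathbb S^n),\ V>0,\ \lambda_1(V)=\lambda .
\end{equation}

\section{Proof of Theorem~\ref{thm:main} and an explicit case}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (ii) was proved in Section~\ref{sec:balls}. For (i), let $\lambda_2(S_1(\lambda))<\lambda+n$ and take $V\equiv\lambda$. The spectrum of $-\Delta+V$ is that of the sphere shifted by $\lambda$, so $\lambda_1(V)=\lambda$ and $\lambda_2(V)=\lambda+n$. Proposition~\ref{prop:perf} with $\eta=\lambda+n-\lambda_2(S_1(\lambda))>0$ gives an admissible $\Omega$, a sphere with finitely many holes, with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda+n-\eta=\lambda_2(S_1(\lambda))$. The final statement combines (i) and (ii).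
\end{proof}

\begin{example}
The failure is not restricted to extremely small $\lambda_1$. \emph{In $\mathbb S^3$ it occurs for $\lambda_1=7/9$, where $S_1$ is the ball of radius $3\pi/4$.} By Theorem~\ref{thm:main}(i) we must check $\lambda_1(B_{3\pi/4})=\frac79$ and $\lambda_2(B_{3\pi/4})<\frac79+3=\frac{34}9$.

The functions $f=\sin(\kappa\theta)/\sin\theta$ satisfy $f''+2\cot\theta\,f'=-(\kappa^2-1)f$. For $\kappa=\frac43$ this $f$ is positive on $[0,\frac{3\pi}4)$ and vanishes at $\frac{3\pi}4$, so it is the ground state and $\lambda_1=\frac{16}9-1=\frac79$.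

Now take $\kappa^2=\frac{43}9$, so $\kappa^2-1=\frac{34}9$. Differentiating the equation shows that $v=-f'$ satisfies
\[
v''+2\cot\theta\,v'-\frac2{\sin^2\theta}v=-\frac{34}9v,
\]
that is, $-\Delta(v\omega_1)=\frac{34}9v\omega_1$ for a coordinate $\omega_1$ on $\mathbb S^2$, since $\omega_1$ has eigenvalue $2$ there. Near $\theta=0$ we have $v>0$ for $\theta>0$, because $f'(\theta)=-\frac{34}{27}f(0)\theta+O(\theta^3)$ with $f(0)=\kappa>0$. At the other end,
\[
v(\theta)=\frac{\sin(\kappa\theta)\cos\theta-\kappa\cos(\kappa\theta)\sin\theta}{\sin^2\theta},\qquad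
v\big(\tfrac{3\pi}4\big)=-\sqrt2\,(\sin t+\kappa\cos t),\quad t=\tfrac{3\pi}4\kappa=\tfrac{\sqrt{43}\,\pi}4 .
\]
Write $t=\frac{3\pi}2+\beta$ with $\beta=\frac\pi4(\sqrt{43}-6)$. Since $6<\sqrt{43}<7$, $0<\beta<\frac\pi4$. Then $\sin t+\kappa\cos t=-\cos\beta+\kappa\sin\beta$, which is positive if and only if $\tan\beta>1/\kappa=3/\sqrt{43}$. From $\sqrt{43}>6.557$ and $\pi>3.14$ we get $\beta>0.437$, and
\[
\tan\beta>0.437+\tfrac13(0.437)^3>0.464>0.458>\tfrac{3}{6.557}>\tfrac{3}{\sqrt{43}} .
\]
So $v(\frac{3\pi}4)<0$, and $v$ has a first zero $\theta_*\in(0,\frac{3\pi}4)$. The function $v\omega_1$ on $\{\theta<\theta_*\}$, extended by $0$, lies in $H_0^1(B_{3\pi/4})$, is orthogonal to the radial ground state, and has Rayleigh quotient $\frac{34}9$. Hence $\lambda_2(B_{3\pi/4})\le\frac{34}9$. If equality held, this function would be an eigenfunction. That is impossible by unique continuation, since it vanishes on a nonempty open subset of the ball. So $\lambda_2(B_{3\pi/4})<\frac{34}9$.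
\end{example}

\section{The size of the failure: proof of Theorem~\ref{thm:quant}}\label{sec:proof2}

\subsection{Lower bounds: tilting the potential}

By \eqref{eq:LambdaV} we look for potentials with $\lambda_2(V)-\lambda_1(V)>n$. By the computation in Section~\ref{ss:heur}, a perturbation $tq$ changes the gap by $t(m_1-1)\le0$ at first order, so first order never helps. We therefore add to a constant a potential without first-order effect, and compute to second order. Let
\[
H(\tau)=-\Delta+\tau x_{n+1},\qquad\text{with eigenvalues } e_1(\tau)<e_2(\tau)\le\cdots .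
\]

\begin{lemma}\label{lem:pert}
As $\tau\to0$, $e_2(\tau)-e_1(\tau)=n+a_n\tau^2+O(\tau^3)$, with $a_n>0$ as in Theorem~\ref{thm:quant}.
\end{lemma}

\begin{proof}
We use the following textbook fact. If $A$ is self-adjoint with discrete spectrum, $B$ is bounded and symmetric, and $E$ is a simple eigenvalue of $A$ with unit eigenvector $\psi$, then for small $\tau$ the eigenvalue of $A+\tau B$ near $E$ is simple, analytic in $\tau$, and equal to
\begin{equation}\label{eq:second}
E+\tau\langle\psi,B\psi\rangle-\tau^2\sum_{E'\ne E}\frac{\|P_{E'}B\psi\|^2}{E'-E}+O(\tau^3),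
\end{equation}
where $P_{E'}$ is the projection to the eigenspace of $E'$.

The eigenvalue $n$ of $H(0)$ is not simple, so we split the space. Write $x_i=\sin\theta\,\omega_i$ for $i\le n$, with $\theta$ the distance to the pole $x_{n+1}=1$. Then $H(\tau)$ preserves the space $\mathcal Z$ of functions of $\theta$ (zonal functions) and, for each $i\le n$, the space $\mathcal X_i$ of functions $g(\theta)\omega_i$. These spaces are mutually orthogonal, and $H(\tau)$ also preserves the orthogonal complement of their sum. Among the constants and the span of the $x_j$, the members of $\mathcal Z$ are spanned by $1$ and $x_{n+1}$, and those of $\mathcal X_i$ by $x_i$. So $0$ and $n$ are simple eigenvalues of $H(0)$ on $\mathcal Z$, and $n$ is a simple eigenvalue on each $\mathcal X_i$. All other eigenvalues of $H(0)$, on these spaces and on the orthogonal complement of their sum, are at least $2(n+1)$. Since $|x_{n+1}|\le1$, eigenvalues move by at most $|\tau|$. So for small $\tau$ the numbers $e_1,\dots,e_{n+2}$ are exactly the perturbations of these $n+2$ simple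 eigenvalues, and \eqref{eq:second} applies to each in its own invariant space, with $B$ the multiplication by $x_{n+1}$. The first-order terms vanish by oddness of $x_{n+1}$.

\emph{Moments.} By symmetry $\int x_i^2=\frac1{n+1}$. Let $b=\int x_i^2x_j^2$ for $i\ne j$ and $a=\int x_i^4$. Invariance under a rotation taking $x_i$ to $(x_i+x_j)/\sqrt2$ gives $a=\frac14(2a+6b)$, so $a=3b$. Then $1=\int(\sum x_i^2)^2=(n+1)3b+(n+1)nb$ gives $b=\frac1{(n+1)(n+3)}$. The functions $x_ix_{n+1}$ ($i\le n$) and $x_{n+1}^2-\frac1{n+1}$ are spherical harmonics of degree $2$, with eigenvalue $2(n+1)=n+(n+2)$.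

\begin{itemize}
\item \emph{Near $0$.} Here $\psi=1$, and $B\psi=x_{n+1}$ has degree $1$ and norm squared $\frac1{n+1}$. So
\[
e_1(\tau)=-\frac{\tau^2}{n(n+1)}+O(\tau^3).
\]
\item \emph{Near $n$, in $\mathcal X_i$.} Here $\psi=\sqrt{n+1}\,x_i$, and $B\psi$ has degree $2$ and norm squared $(n+1)b=\frac1{n+3}$. The eigenvalue is
\[
n-\frac{\tau^2}{(n+2)(n+3)}+O(\tau^3).
\]
\item \emph{Near $n$, in $\mathcal Z$.} Here $\psi=\sqrt{n+1}\,x_{n+1}$ and
$B\psi=\frac1{\sqrt{n+1}}+\sqrt{n+1}\,\big(x_{n+1}^2-\frac1{n+1}\big)$. The constant part has norm squared $\frac1{n+1}$, with $E'-E=-n$. The degree $2$ part has norm squared $(n+1)\big(3b-\frac1{(n+1)^2}\big)=\frac3{n+3}-\frac1{n+1}=\frac{2n}{(n+1)(n+3)}$. The eigenvalue is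
\[
n+\tau^2\Big[\frac1{n(n+1)}-\frac{2n}{(n+1)(n+2)(n+3)}\Big]+O(\tau^3).
\]
\end{itemize}
The third eigenvalue minus the second is
\[
\tau^2\Big[\frac1{n(n+1)}-\frac{n-1}{(n+1)(n+2)(n+3)}\Big]+O(\tau^3),
\]
which is positive for small $\tau\ne0$ because $(n+2)(n+3)>n(n-1)$. So $e_2$ is the eigenvalue of type $\mathcal X_i$, and
\[
e_2(\tau)-e_1(\tau)=n+\Big[\frac1{n(n+1)}-\frac1{(n+2)(n+3)}\Big]\tau^2+O(\tau^3).
\]
The bracket equals $\frac{(n+2)(n+3)-n(n+1)}{n(n+1)(n+2)(n+3)}=a_n>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(a) and of the lower bound in (b)]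
Given $\lambda>0$ and $0<\tau<\lambda$, put
\[
V=\lambda-e_1(\tau)+\tau x_{n+1} .
\]
Testing with constants gives $e_1(\tau)\le0$, so $V\ge\lambda-\tau>0$. Moreover $\lambda_1(V)=\lambda$ and $\lambda_2(V)=\lambda+e_2(\tau)-e_1(\tau)$. By \eqref{eq:LambdaV},
\[
\Lambda(\lambda)\ge\lambda+e_2(\tau)-e_1(\tau)\qquad(0<\tau<\lambda).
\]
By Lemma~\ref{lem:pert}, a small $\tau>0$ gives $\Lambda(\lambda)>n+\lambda$. So some admissible $\Omega$ with $\lambda_1(\Omega)=\lambda$ has $\lambda_2(\Omega)>n+\lambda$, which proves (a). Letting $\tau\uparrow\lambda$ with $\lambda$ small gives $\Lambda(\lambda)\ge n+\lambda+a_n\lambda^2-O(\lambda^3)$.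
\end{proof}

\subsection{Upper bounds: the gap and the barycenter}

The trace identity of Section~\ref{ss:heur} has an exact counterpart for domains: test $\lambda_2$ with the ground state times the coordinate functions, recentered at the barycenter of $u^2$, and add.

\begin{lemma}\label{lem:gap}
Let $\Omega$ be admissible with ground state $u>0$, $\int u^2=1$, and put $c=\int x\,u^2\in\mathbb R^{n+1}$. Then $|c|<1$ and
\begin{equation}\label{eq:gap}
\lambda_2(\Omega)-\lambda_1(\Omega)\le\frac n{1-|c|^2} .
\end{equation}
\end{lemma}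

\begin{proof}
For each unit vector $e$ we have $x\cdot e<1$ except at one point, so $c\cdot e<1$. Hence $|c|<1$. Let $\lambda=\lambda_1(\Omega)$ and $P_i=x_i-c_i$. Then $P_iu\in H_0^1(\Omega)$ and $\int(P_iu)u=0$. Testing the equation of $u$ with $P_i^2u$ and using $|\nabla(P_iu)|^2=\nabla u\cdot\nabla(P_i^2u)+|\nabla x_i|^2u^2$,
\[
\lambda_2(\Omega)\int P_i^2u^2\le\int|\nabla(P_iu)|^2=\lambda\int P_i^2u^2+\int|\nabla x_i|^2u^2 .
\]
Sum over $i$, with $\sum_i\int P_i^2u^2=\int(1-2c\cdot x+|c|^2)u^2=1-|c|^2$ and $\sum_i|\nabla x_i|^2=n$.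
\end{proof}

When $\lambda_1$ is small, $u$ is nearly constant and $c$ should be small. The issue is to get $|c|=O(\lambda)$ rather than $O(\sqrt\lambda)$, which is all that the Poincar\'e inequality alone gives.

\begin{lemma}\label{lem:c}
In the situation of Lemma~\ref{lem:gap}, if $\lambda=\lambda_1(\Omega)<n$, then $|c|\le\dfrac{3\lambda}{n-\lambda}$.
\end{lemma}

\begin{proof}
Extended by zero, $u$ is a subsolution on the whole sphere: for smooth $h\ge0$,
\begin{equation}\label{eq:sub}
\int\nabla u\cdot\nabla h\le\lambda\int uh .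
\end{equation}
To see this, test the equation of $u$ with $h\min(u/\delta,1)\in H_0^1(\Omega)$:
\[
\int\min(u/\delta,1)\nabla u\cdot\nabla h+\frac1\delta\int_{\{0<u<\delta\}}h|\nabla u|^2=\lambda\int uh\min(u/\delta,1).
\]
Drop the second, nonnegative term and let $\delta\to0$, recalling that $\nabla u=0$ a.e.\ on $\{u=0\}$.

Let $e$ be a unit vector and $f=x\cdot e$, so $|f|\le1$, $\int f=0$ and $\int\nabla u\cdot\nabla f=n\int uf$. Let $\bar u=\int u\in(0,1]$. Inequality \eqref{eq:sub} with $h=1\pm f\ge0$ gives $\pm n\int uf\le\lambda\bar u\pm\lambda\int uf$, so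
\[
\Big|\int uf\Big|\le\frac{\lambda\bar u}{n-\lambda} .
\]
Expanding $u=\bar u+(u-\bar u)$ and using $\int f=0$,
\[
c\cdot e=\int fu^2=2\bar u\int uf+\int f(u-\bar u)^2 .
\]
The Poincar\'e inequality on $\mathbb S^n$ gives $\int(u-\bar u)^2\le\frac1n\int|\nabla u|^2=\frac\lambda n$. Hence $|c\cdot e|\le\frac{2\lambda}{n-\lambda}+\frac\lambda n\le\frac{3\lambda}{n-\lambda}$ for every $e$.
\end{proof}

\begin{proof}[Proof of the upper bound and the last claim in Theorem~\ref{thm:quant}(b)]
Let $\lambda_1(\Omega)=\lambda\le n/8$. Then $n-\lambda\ge\frac78n$, so Lemma~\ref{lem:c} gives $|c|\le\frac{24}7\frac\lambda n\le\frac37$ and $1-|c|^2\ge\frac{40}{49}$. By \eqref{eq:gap},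
\[
\lambda_2(\Omega)\le\lambda+n+\frac{n|c|^2}{1-|c|^2}\le\lambda+n+n\cdot\frac{49}{40}\cdot\frac{576}{49}\,\frac{\lambda^2}{n^2}=n+\lambda+\frac{72}{5n}\lambda^2\le n+\lambda+\frac{15}n\lambda^2 .
\]
Take the supremum over $\Omega$. Together with (a) this gives $\Lambda(\lambda)=n+\lambda+O(\lambda^2)$. Since $\lambda_2(S_1(\lambda))=n+o(\lambda)$ by Theorem~\ref{thm:main}(ii), $\Lambda(\lambda)-\lambda_2(S_1(\lambda))=\lambda(1+o(1))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(c)]
Let $\Omega=-\Omega$ and $\lambda=\lambda_1(\Omega)$. Then $u(-x)$ is also a positive normalized ground state, so $u(-x)=u(x)$ by simplicity. Hence $c=0$, and \eqref{eq:gap} gives $\lambda_2(\Omega)-\lambda\le n$.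

Suppose equality holds. Then each of the inequalities summed in the proof of Lemma~\ref{lem:gap} is an equality, so each $x_iu$ attains the minimum of the Rayleigh quotient on the orthogonal complement of $u$. It is therefore an eigenfunction: $-\Delta(x_iu)=(\lambda+n)x_iu$ in $\Omega$. On the other hand, $-\Delta(x_iu)=(\lambda+n)x_iu-2\nabla x_i\cdot\nabla u$. So $\nabla x_i\cdot\nabla u=0$ in $\Omega$ for all $i$. The vectors $\nabla x_i$ span each tangent space, so $u$ is constant on the connected set $\Omega$ and $\lambda=0$, contradicting $\lambda_1(\Omega)>0$. The inequality is strict.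

For sharpness, apply Proposition~\ref{prop:perf} to the even potential $V\equiv\lambda$. For every $\eta>0$ it gives $\Omega=-\Omega$ with $\lambda_1(\Omega)=\lambda$ and $\lambda_2(\Omega)>\lambda+n-\eta$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Ben}
\emph{Isoperimetric Inequalities For Eigenvalues Of The Laplacian And The Schr\"odinger Operator},
\texttt{http://www.fis.puc.cl/\%7Erbenguri/121.pdf}.
\end{thebibliography}

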